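\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{A space that is not subparacompact\\ and has subnormal product with its\\ one-point compactification}


\begin{abstract}
If a Tychonoff space $X$ is subparacompact, then $X\times\gamma X$ is subnormal for every compactification $\gamma X$ of $X$. We show in ZFC that the converse fails. There is a locally compact, locally countable, first countable space $X$ with a coarser separable metrizable topology such that the product of $X$ with its one-point compactification is subnormal, while $X$ is not subparacompact, and not even submeta-Lindel\"of. The topology of $X$ refines that of the Cantor set. It is built by a recursion of length $\mathfrak c$ in which every closed set that could obstruct subnormality is forced either to be small or to reach the point at infinity.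
\end{abstract}

\section{The question and the answer}\label{sec:intro}

All spaces are $T_1$; compact spaces and paracompact spaces are, in addition, Hausdorff. A compactification of a Tychonoff space $X$ is denoted by $\gamma X$.

Some covering properties of a space can be characterized by a property of its product with a compactification. Two known results of this kind are the background of the question studied here:
\begin{enumerate}
\item[(1)] a Hausdorff space $X$ is paracompact if and only if $X\times\gamma X$ is normal;
\item[(2)] a space $X$ is metacompact if and only if $X\times\gamma X$ is orthocompact.
\end{enumerate}
(A space is \emph{metacompact} if every open cover has a point-finite open refinement. It is \emph{orthocompact} if every open cover has an open refinement $\mathcal V$ such that $\bigcap\mathcal V'$ is open for each $\mathcal V'\subset\mathcal V$.)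

There is a natural weakening of both sides of (1). A space $Y$ is \emph{subnormal} if any two disjoint closed sets $A,B\subset Y$ are contained in disjoint $G_\delta$-sets; the open sets that separate $A$ and $B$ in a normal space are relaxed to $G_\delta$-sets. A space $Y$ is \emph{subparacompact} if every open cover of $Y$ has a $\sigma$-discrete closed refinement. Here a family of sets is \emph{discrete} if each point of $Y$ has a neighborhood meeting at most one member, and \emph{$\sigma$-discrete} if it is a countable union of discrete families; refinements of covers are always understood to be covers. Subparacompact spaces are subnormal, much as paracompact spaces are normal (Proposition~\ref{prop:converse}). So one asks, as in Problem~B of \cite{source}: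
\begin{quote}
\emph{If $X\times\gamma X$ is subnormal for some compactification $\gamma X$ of $X$, is $X$ subparacompact?}
\end{quote}

The analogy suggests that the answer is yes and that the two properties are equivalent. One implication does hold.

\begin{proposition}\label{prop:converse}
If $X$ is subparacompact and $K$ is compact, then $X\times K$ is subparacompact. Every subparacompact space is subnormal. Hence $X\times\gamma X$ is subnormal for every compactification $\gamma X$ of a subparacompact Tychonoff space $X$.
\end{proposition}

The implication asked for is false, even for the simplest kind of compactification and even if its conclusion is weakened considerably. A space $Y$ is \emph{submeta-Lindel\"of} if every open cover has a sequence $(\mathcal V_n)_{n\in\omega}$ of open refinements such that for each $y\in Y$ there is $n$ for which $y$ lies in at most countably many members of $\mathcal V_n$. With ``finitely many'' in place of ``at most countably many'' one gets the definition of \emph{submetacompact}. A space is \emph{meta-Lindel\"of} if every open cover has a point-countable open refinement. A space is \emph{locally countable} if each point has a countable neighborhood.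

\begin{theorem}[ZFC]\label{thm:main}
There is a locally compact, locally countable, first countable, zero-dimensional Hausdorff space $X$ with $|X|=\mathfrak c$, admitting a coarser separable metrizable topology, such that, for the one-point compactification $\alpha X=X\cup\{\infty\}$,
\begin{enumerate}
\item[(i)] $X\times\alpha X$ is subnormal;
\item[(ii)] $X$ is not subparacompact. In fact $X$ is not submeta-Lindel\"of, hence not submetacompact, not metacompact and not meta-Lindel\"of.
\end{enumerate}
\end{theorem}

Section~\ref{sec:subnormal} reformulates subnormality and proves Proposition~\ref{prop:converse}. Section~\ref{sec:idea} explains where the analogy with (1) breaks down, and shows the main idea in the smallest case. Sections~\ref{sec:closed}--\ref{sec:not} prove Theorem~\ref{thm:main}; they use Section~\ref{sec:idea} only for motivation.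

\section{Subnormality and countable closed covers}\label{sec:subnormal}

\begin{lemma}\label{lem:crit}
A space $Y$ is subnormal if and only if for all disjoint closed $A,B\subset Y$ there is a countable closed cover of $Y$ each member of which misses $A$ or misses $B$.
\end{lemma}

\begin{proof}
If $G\supset A$ and $H\supset B$ are disjoint $G_\delta$-sets, then $Y\setminus G$ and $Y\setminus H$ are countable unions of closed sets, and together they cover $Y$. The closed sets in the first union miss $A$, those in the second miss $B$. Conversely, given a cover as in the lemma, let $F_A$ be the union of its members that miss $A$, and $F_B$ the union of the remaining members, which miss $B$. Then $Y\setminus F_A\supset A$ and $Y\setminus F_B\supset B$ are $G_\delta$-sets, and they are disjoint because $F_A\cup F_B=Y$.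
\end{proof}

In other words, every open cover $\{Y\setminus A,Y\setminus B\}$ with two members has a countable closed refinement. The criterion can be checked piece by piece, and the following terminology keeps track of the pieces. Fix disjoint closed sets $A,B$ in a space $Y$. We say that a set $F\subset Y$ is \emph{resolved} (for $A,B$) if it is covered by countably many closed subsets of $Y$, each missing $A$ or missing $B$. A countable union of resolved sets is resolved, and $Y$ is subnormal if and only if $Y$ itself is resolved for every such pair. Moreover:
\begin{enumerate}
\item[(R)] \emph{A closed set $F\subset Y$ that is subnormal as a subspace is resolved.}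
\end{enumerate}
Indeed, apply Lemma~\ref{lem:crit} in $F$ to $A\cap F$ and $B\cap F$; closed subsets of $F$ are closed in $Y$. Also, closed subspaces of subnormal spaces are subnormal, since the covers of Lemma~\ref{lem:crit} restrict to them.

\begin{proof}[Proof of Proposition~\ref{prop:converse}]
Let $\mathcal G$ be an open cover of $X\times K$ and fix $x\in X$. For each $z\in K$, regularity of $K$ gives open sets $O\ni x$ and $W\ni z$ with $O\times\overline W$ contained in a member of $\mathcal G$. Finitely many of the sets $W$ cover $K$. Intersecting the corresponding sets $O$, we get an open $O_x\ni x$ and open $W^x_1,\dots,W^x_{k(x)}$ covering $K$ such that each $O_x\times\overline{W^x_i}$ lies in a member of $\mathcal G$.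

Let $\bigcup_n\mathcal F_n$ be a closed refinement of $\{O_x:x\in X\}$ with each $\mathcal F_n$ discrete. For each $F\in\bigcup_n\mathcal F_n$ choose $x(F)$ with $F\subset O_{x(F)}$. For fixed $n$ and $i$, the family
\[
\bigl\{F\times\overline{W^{x(F)}_i}: F\in\mathcal F_n,\ k(x(F))\ge i\bigr\}
\]
consists of closed sets, and it is discrete: if $O$ is a neighborhood of $x$ that meets at most one member of $\mathcal F_n$, then $O\times K$ meets at most one member of the family. Each member lies in a member of $\mathcal G$. The families together cover $X\times K$, because a point $(x,z)$ has $x\in F$ for some $F$, and then $z\in W^{x(F)}_i$ for some $i$. So $X\times K$ is subparacompact.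

Now let $Y$ be subparacompact and let $A,B\subset Y$ be closed and disjoint. Let $\bigcup_n\mathcal E_n$ be a closed refinement of $\{Y\setminus A,Y\setminus B\}$ with each $\mathcal E_n$ discrete. The union of a discrete family of closed sets is closed. Hence the sets $\bigcup\{E\in\mathcal E_n:E\cap A=\emptyset\}$ and $\bigcup\{E\in\mathcal E_n:E\cap B=\emptyset\}$, $n\in\omega$, form a countable closed cover as in Lemma~\ref{lem:crit}, and $Y$ is subnormal.
\end{proof}

\section{Where the analogy breaks, and the idea of the construction}\label{sec:idea}

\subsection{For normality, one pair suffices}

Let $X$ be locally compact, Hausdorff and not compact, and let $\alpha X=X\cup\{\infty\}$. The natural pair of disjoint closed sets in $X\times\alpha X$ is the diagonal $\Delta_X=\{(x,x):x\in X\}$ and $X\times\{\infty\}$. If $X\times\alpha X$ is normal, this single pair already yields that $X$ is paracompact. Take a continuous $f\colon X\times\alpha X\to[0,1]$ that is $0$ on $\Delta_X$ and $1$ on $X\times\{\infty\}$, and put $\rho(x,x')=\sup_{y\in\alpha X}|f(x,y)-f(x',y)|$. This is a pseudometric, and it is continuous on $X\times X$ because $\alpha X$ is compact. If $\rho(x,x')<\frac12$, then $f(x,x')=|f(x,x')-f(x',x')|<\frac12$. So the $\rho$-ball of radius $\frac12$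 about $x$ lies in $\{y\in\alpha X:f(x,y)\le\frac12\}$, a closed subset of $\alpha X$ missing $\infty$, hence a compact subset of $X$. In a pseudometric space every open cover has a locally finite open refinement; apply this to the cover of $(X,\rho)$ by balls of radius $\frac12$. Since $\rho$ is continuous, the resulting cover is also open and locally finite in $X$, and its members have compact closures. A Hausdorff space with such a cover is paracompact.

\subsection{For subnormality, the same pair gives nothing}\label{sub:diag}

Let $C=2^\omega$ be the Cantor set with its usual topology $e$, and suppose that $X=(C,\tau)$ is locally compact and not compact, where $\tau\supset e$. Write $\Delta$ for the diagonal of $C\times C$. The $e\times e$-open set $(C\times C)\setminus\Delta$ is a countable union of rectangles $Q_n\times R_n$ with $Q_n,R_n$ $e$-clopen and disjoint. The sets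
\[
X\times\{\infty\},\qquad \Delta_X,\qquad Q_n\times(R_n\cup\{\infty\})\quad(n\in\omega)
\]
form a countable closed cover of $X\times\alpha X$, and each of them misses $\Delta_X$ or $X\times\{\infty\}$. (The set $R_n\cup\{\infty\}$ is closed in $\alpha X$ because $X\setminus R_n$ is open in $X$.) So $X\times\alpha X$ is resolved for this pair, whatever such a topology $\tau$ is.

The computation shows what a coarser second countable topology does in general. Suppose that a closed set $D\subset X\times\alpha X$ lies inside $X\times X$. Then the part of $X\times X$ outside the $e\times e$-closure of $D$ is covered, for free, by countably many closed sets missing $D$. Any trouble sits inside that closure. We therefore look for a topology $\tau$ in which such sets $D$ have small $e\times e$-closures, while $\tau$ is locally countable, so that $X$ has a cover by countable open sets.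

\subsection{Capturing one set}\label{sub:capture}

How can a set be prevented from being closed in $X\times\alpha X$ and contained in $X\times X$? Take sequences $a_n\to s$ and $b_n\to r$ in $(C,e)$, with all the points $s,r,a_n,b_n$ distinct, and let $S=\{(a_n,b_n):n\in\omega\}$. Define $\tau$ by letting $s$ have the basic neighborhoods $\{s\}\cup\{a_n:n\ge k\}$ and making all other points isolated. Then $a_n\to s$ in $\tau$. On the other hand, $\{b_n:n\in\omega\}$ is closed and discrete in $X$, so a compact subset of $X$ contains only finitely many $b_n$, that is, $b_n\to\infty$ in $\alpha X$. Consequently
\[
(a_n,b_n)\longrightarrow(s,\infty)\quad\text{in } X\times\alpha X .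
\]
So no closed $D\subset X\times\alpha X$ with $S\subset D$ is contained in $X\times X$. The asymmetry is the point. If $r$ were made the limit of the $b_n$ as well, the pairs would converge to $(s,r)$, and nothing would be learned about $\infty$.

A second, simpler capture is needed because $X$ is homeomorphic to the closed subspace $X\times\{\infty\}$ of $X\times\alpha X$ and must itself be subnormal. If $A$ and $B$ have a common $e$-limit $s$, let $s$ be the $\tau$-limit of a sequence taken alternately from $A$ and from $B$. Then $s$ lies in both $\tau$-closures, and no two disjoint $\tau$-closed sets contain $A$ and $B$.

There are $\mathfrak c$ many countable sets to be captured, and there are $\mathfrak c$ points in $C$. We capture each set at points not used before, so the $e$-closure of the given set must offer new points at every stage; for a subset of $X\times X$ it must offer a point both of whose coordinates are new and which lies off the diagonal. Some sets do not allow this. The sets $\Delta_X$ and $X\times\{t\}$ cannot be captured at all, since they are closed in $X\times\alpha X$ for every choice of $\tau$; and inside a set $\{s\}\times X$ only one first coordinate is available. The next section shows that these are essentially the only exceptions: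 a closed set that is not covered by the diagonal and countably many lines always offers enough points. Section~\ref{sec:product} shows that the exceptions are harmless, because $\Delta_X$ and $X\times\{t\}$ are copies of $X$, and $\{s\}\times\alpha X$ is compact.

\section{Closed sets in the square of the Cantor set}\label{sec:closed}

From now on $C=2^\omega$ carries its usual topology $e$, given by a metric $d$, and ``$\operatorname{cl}$'' always means closure in $(C,e)$ or in $(C,e)\times(C,e)$. As before, $\Delta$ is the diagonal of $C\times C$. A \emph{line} is a set $\{s\}\times C$ or $C\times\{t\}$.

\begin{definition}
A subset of $C\times C$ is \emph{thin} if it is contained in the union of $\Delta$ and countably many lines.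
\end{definition}

\begin{lemma}\label{lem:thin}
Let $N\subset C\times C$ be closed and not thin. Then for every $Z\subset C$ with $|Z|<\mathfrak c$ there is $(s,r)\in N\setminus\Delta$ with $s,r\notin Z$.
\end{lemma}

The proof finds a Cantor set inside $N\setminus\Delta$ on which both coordinate projections are injective; a small set $Z$ then excludes fewer than $\mathfrak c$ of its points.

\begin{proof}
The set $N\setminus\Delta$ is a countable union of compact sets and is not covered by countably many lines. So there is a compact $M\subset N\setminus\Delta$ that is not covered by countably many lines.

Let $M'$ be $M$ minus the union of all open $O\subset C\times C$ such that $O\cap M$ is covered by countably many lines. By second countability, countably many such $O$ have the same union, so $M\setminus M'$ is covered by countably many lines. In particular $M'\neq\emptyset$, and $M'$ is compact. If $O$ is open and $O\cap M'$ is covered by countably many lines, then so is $O\cap M\subset(O\cap M')\cup(M\setminus M')$, and hence $O\cap M'=\emptyset$ by the definition of $M'$. Thus no nonempty relatively open subset of $M'$ is covered by countably many lines. Consequently each such subset contains points $(a,b)$, $(a',b')$ with $a\ne a'$ and $b\ne b'$: given any $(a,b)$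 in it, the two lines $\{a\}\times C$ and $C\times\{b\}$ do not cover it.

By recursion on the length of $\sigma\in2^{<\omega}$ we choose clopen rectangles $Q_\sigma=G_\sigma\times H_\sigma$ meeting $M'$, starting with $Q_\emptyset=C\times C$, such that
\[
Q_{\sigma i}\subset Q_\sigma,\qquad \operatorname{diam}Q_{\sigma i}\le2^{-|\sigma|-1},\qquad
G_{\sigma0}\cap G_{\sigma1}=\emptyset=H_{\sigma0}\cap H_{\sigma1}.
\]
Given $Q_\sigma$, take two points of $M'\cap Q_\sigma$ that differ in both coordinates, and let $Q_{\sigma0}$ and $Q_{\sigma1}$ be sufficiently small clopen rectangles around them.

For $t\in2^\omega$ the sets $M'\cap Q_{t|n}$ are nonempty, compact and decreasing, with diameters tending to $0$. Let $(f(t),g(t))$ be their common point. If $t\ne t'$, then for some $n$ the sets $G_{t|n}$ and $G_{t'|n}$ are disjoint, and so are $H_{t|n}$ and $H_{t'|n}$; hence $f$ and $g$ are injective. Therefore fewer than $\mathfrak c$ many $t$ satisfy $f(t)\in Z$ or $g(t)\in Z$. For any other $t$, the point $(f(t),g(t))\in M\subset N\setminus\Delta$ is as required.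
\end{proof}

\section{Construction of the space}\label{sec:construction}

The underlying set of $X$ is $C$. We use three standard facts of cardinal arithmetic and descriptive set theory: $\mathfrak c^\omega=\mathfrak c$; $\operatorname{cf}(\mathfrak c)>\omega$; and every uncountable closed subset of $C$ has cardinality $\mathfrak c$.

Fix a well-ordering $\prec$ of $C$ of order type $\mathfrak c$. Then each initial segment $\{y:y\preceq x\}$ has cardinality less than $\mathfrak c$, and each countable subset of $C$ has a $\prec$-upper bound, because $\operatorname{cf}(\mathfrak c)>\omega$.

\subsection{Tasks}

There are two types of \emph{tasks}, corresponding to the two captures of Section~\ref{sub:capture}.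
\begin{itemize}
\item \emph{Type 1:} a pair $(A,B)$ of countable subsets of $C$ such that $\operatorname{cl}A\cap\operatorname{cl}B$ is uncountable.
\item \emph{Type 2:} a countable set $S\subset C\times C$ such that $\operatorname{cl}S$ is not thin.
\end{itemize}
Since $\mathfrak c^\omega=\mathfrak c$, the tasks can be listed as $\{T_\delta:\delta<\mathfrak c\}$, possibly with repetitions.

\subsection{Choice of limit points}

By recursion on $\delta<\mathfrak c$ we choose a point $s_\delta\in C$ with a sequence $(y^\delta_n)_{n\in\omega}$, and in the case of type~2 also a point $r_\delta\in C$ with a sequence $(b^\delta_n)_{n\in\omega}$. Let $R_\delta$ be the set of all points $s_{\delta'}$, and all points $r_{\delta'}$ that are defined, with $\delta'<\delta$. Then $|R_\delta|\le2|\delta|<\mathfrak c$. Let $z_\delta$ be a $\prec$-upper bound of the countable set that consists of the points of $A\cup B$ if $T_\delta=(A,B)$ is of type~1, and of all coordinates of points of $S$ if $T_\delta=S$ is of type~2. Put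
\[
Z_\delta=R_\delta\cup\{x:x\preceq z_\delta\},\qquad\text{so that } |Z_\delta|<\mathfrak c .
\]

\emph{Type 1, $T_\delta=(A,B)$.} The closed set $\operatorname{cl}A\cap\operatorname{cl}B$ is uncountable, so it has cardinality $\mathfrak c$, and we can choose $s_\delta\in(\operatorname{cl}A\cap\operatorname{cl}B)\setminus Z_\delta$. Choose a sequence $(y^\delta_n)$ that $e$-converges to $s_\delta$, with $y^\delta_n\in A$ for even $n$ and $y^\delta_n\in B$ for odd~$n$.

\emph{Type 2, $T_\delta=S$.} By Lemma~\ref{lem:thin}, applied to $N=\operatorname{cl}S$ and $Z=Z_\delta$, choose $(s_\delta,r_\delta)\in\operatorname{cl}S\setminus\Delta$ with $s_\delta,r_\delta\notin Z_\delta$. Choose $(y^\delta_n,b^\delta_n)\in S$ with $y^\delta_n\to s_\delta$ and $b^\delta_n\to r_\delta$ in $e$. Since $r_\delta\notin Z_\delta$, it is not a coordinate of a point of $S$, and hence $b^\delta_n\neq r_\delta$ for all $n$.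

\smallskip
The sets $Z_\delta$ serve two purposes:
\begin{enumerate}
\item[(a)] all the chosen points $s_\delta$, $r_\delta$ are pairwise distinct, because $Z_\delta\supset R_\delta$, and $s_\delta\ne r_\delta$ for $T_\delta$ of type~2;
\item[(b)] $y^\delta_n\prec s_\delta$ for all $n$ and $\delta$, because $y^\delta_n\preceq z_\delta\prec s_\delta$.
\end{enumerate}
By (a), each point of $C$ is $s_\delta$ for at most one $\delta$, and no $r_\delta$ is ever used as a limit point. By (b), neighborhoods can be defined by recursion along $\prec$.

\subsection{The topology}

By recursion on $x$ along $\prec$ we define countable sets $U(x,m)$, $m\in\omega$, decreasing in $m$, such that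
\begin{equation}\label{eq:U}
x\in U(x,m)\subset\{y:y\preceq x\},\qquad U(x,m)\subset\{y:d(x,y)<2^{-m}\}.
\end{equation}
If $x$ is not of the form $s_\delta$, put $U(x,m)=\{x\}$ for all $m$. If $x=s_\delta$, write $y_n=y^\delta_n$; the sets $U(y_n,n)$ are already defined, by (b). Choose $k_0\le k_1\le\cdots$ such that $d(x,y_n)+2^{-n}<2^{-m}$ for all $n\ge k_m$, and put
\[
U(x,m)=\{x\}\cup\bigcup_{n\ge k_m}U(y_n,n).
\]
Since $U(y_n,n)$ lies in the ball of radius $2^{-n}$ about $y_n$, condition \eqref{eq:U} holds for $x$.

Call $O\subset C$ \emph{$\tau$-open} if for each $x\in O$ there is $m$ with $U(x,m)\subset O$. As $U(x,m)$ decreases with $m$, this defines a topology $\tau$. Let $X=(C,\tau)$.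

\begin{lemma}\label{lem:space}
Each $U(x,m)$ is $\tau$-open and $\tau$-compact, and $\tau\supset e$. Consequently $X$ is a locally compact, locally countable, first countable, zero-dimensional Hausdorff space of cardinality $\mathfrak c$ with the coarser separable metrizable topology $e$. Compact subsets of $X$ are countable, $X$ is not compact, and $\alpha X$ is a compactification of $X$. Moreover,
\begin{enumerate}
\item[(c)] $y^\delta_n\to s_\delta$ in $\tau$ for every $\delta$;
\item[(d)] every $r_\delta$ is $\tau$-isolated.
\end{enumerate}
\end{lemma}

\begin{proof}
\emph{Open.} By induction on $x$. A point $y\ne x$ of $U(x,m)$ lies in some $U(y_n,n)\subset U(x,m)$. The set $U(y_n,n)$ is $\tau$-open by the induction hypothesis, so it contains some $U(y,m')$. For the point $x$ itself, the set $U(x,m)$ serves.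

\emph{Compact.} By induction on $x$; only the case $x=s_\delta$ needs proof. In a cover of $U(x,m)$ by $\tau$-open sets, a member containing $x$ contains some $U(x,m')$, hence all but finitely many of the sets $U(y_n,n)$. The remaining ones are compact by the induction hypothesis.

\emph{$\tau\supset e$.} This is the ball condition in \eqref{eq:U}.

Thus $X$ is Hausdorff, and $\{U(x,m):m\in\omega\}$ is a neighborhood base at $x$ consisting of countable compact open sets; these are clopen, because $X$ is Hausdorff. A compact set is covered by finitely many of the sets $U(x,0)$, hence countable, and $C$ is uncountable, so $X$ is not compact. Therefore $X$ is dense in the compact Hausdorff space $\alpha X$.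

If $x=s_\delta$, then $y^\delta_n\in U(y^\delta_n,n)\subset U(x,m)$ for $n\ge k_m$, which gives (c). By (a), no $r_\delta$ is of the form $s_{\delta'}$, so $U(r_\delta,m)=\{r_\delta\}$, which gives (d).
\end{proof}

\section{What the captures achieve}\label{sec:capture}

\begin{proposition}\label{prop:P1}
If $A,B\subset X$ are disjoint and $\tau$-closed, then $\operatorname{cl}A\cap\operatorname{cl}B$ is countable.
\end{proposition}

\begin{proof}
Subspaces of $(C,e)$ are separable, so there are countable sets $A^*\subset A$ and $B^*\subset B$ that are $e$-dense in $A$ and $B$, respectively. If $\operatorname{cl}A\cap\operatorname{cl}B=\operatorname{cl}A^*\cap\operatorname{cl}B^*$ were uncountable, then $(A^*,B^*)$ would be a task $T_\delta$ of type~1. By (c), the sequence $(y^\delta_n)$, which is alternately in $A^*$ and $B^*$, converges to $s_\delta$ in $\tau$. So $s_\delta\in A\cap B$, a contradiction.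
\end{proof}

\begin{proposition}\label{prop:P2}
If $D$ is closed in $X\times\alpha X$ and $D\subset X\times X$, then $\operatorname{cl}D$ is thin.
\end{proposition}

\begin{proof}
Let $S\subset D$ be countable and $e\times e$-dense in $D$, so that $\operatorname{cl}S=\operatorname{cl}D$. If this set is not thin, then $S$ is a task $T_\delta$ of type~2, and $(y^\delta_n,b^\delta_n)\in D$ for all $n$. By (c), $y^\delta_n\to s_\delta$ in $\tau$.

We claim that $b^\delta_n\to\infty$ in $\alpha X$, that is, every compact $Q\subset X$ contains $b^\delta_n$ for only finitely many $n$. Otherwise, by compactness, some $q\in Q$ has the property that each $\tau$-neighborhood of $q$ contains $b^\delta_n$ for infinitely many $n$. Since $e\subset\tau$, the same holds for each $e$-neighborhood of $q$. But $b^\delta_n\to r_\delta$ in $e$, so $q=r_\delta$. By (d), $\{r_\delta\}$ is a $\tau$-neighborhood of $q$, so $b^\delta_n=r_\delta$ for infinitely many $n$. This contradicts the choice of the $b^\delta_n$.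

Hence $(y^\delta_n,b^\delta_n)\to(s_\delta,\infty)$ in $X\times\alpha X$, and $(s_\delta,\infty)\in D$ because $D$ is closed. This contradicts $D\subset X\times X$.
\end{proof}

\section{The product is subnormal}\label{sec:product}

\begin{lemma}\label{lem:Xsub}
$X$ is subnormal, and so is each of its closed subspaces.
\end{lemma}

\begin{proof}
Let $A,B\subset X$ be disjoint and $\tau$-closed. The $e$-open sets $C\setminus\operatorname{cl}A$ and $C\setminus\operatorname{cl}B$ are countable unions of $e$-closed, hence $\tau$-closed, sets; these miss $A$ and $B$, respectively. The rest of $X$ is $\operatorname{cl}A\cap\operatorname{cl}B$, which is countable by Proposition~\ref{prop:P1}. It is covered by countably many singletons, each of which misses $A$ or $B$. So $X$ is subnormal by Lemma~\ref{lem:crit}. As noted after that lemma, subnormality passes to closed subspaces.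
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}(i)]
Let $K=\alpha X$, and let $A,B\subset X\times K$ be disjoint and closed. We show that $X\times K$ is resolved for $A,B$ in the sense of Section~\ref{sec:subnormal}.

\emph{Reduction to the case where one of the sets does not reach infinity.} The sets
\[
A'=\{x\in X:(x,\infty)\in A\},\qquad B'=\{x\in X:(x,\infty)\in B\}
\]
are closed in $X$ and disjoint. By Lemmas~\ref{lem:Xsub} and \ref{lem:crit}, $X$ is a union of countably many closed sets, each missing $A'$ or $B'$. So it suffices to fix one of these, say $P$, and to show that $P\times K$ is resolved. By symmetry we assume $P\cap B'=\emptyset$. Then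
\[
D=B\cap(P\times K)
\]
is closed in $X\times K$ and contained in $X\times X$. By Proposition~\ref{prop:P2} there are countably many lines $L_i$ with $\operatorname{cl}D\subset\Delta\cup\bigcup_iL_i$.

We now cover $P\times K$ by countably many resolved sets.

\emph{The part at infinity.} The set $P\times\{\infty\}$ is closed and misses $B$.

\emph{The part outside $\operatorname{cl}D$.} Write $(C\times C)\setminus\operatorname{cl}D=\bigcup_nQ_n\times R_n$ with $Q_n,R_n$ $e$-clopen, and consider the sets $(P\cap Q_n)\times(R_n\cup\{\infty\})$. As in Section~\ref{sub:diag}, they are closed in $X\times K$, because $K\setminus(R_n\cup\{\infty\})=X\setminus R_n$ is open in $K$. They miss $B$: a point of $B$ in $(P\cap Q_n)\times R_n$ would belong to $D$, and a point $(x,\infty)\in B$ has $x\in B'$, hence $x\notin P$. They cover $(P\times X)\setminus\operatorname{cl}D$.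

\emph{The diagonal.} Let $\Delta_P=\{(x,x):x\in P\}$. The graph of the inclusion $X\to K$ is closed in $X\times K$, because $K$ is Hausdorff; so $\Delta_P$ is closed. It is homeomorphic to $P$, hence subnormal by Lemma~\ref{lem:Xsub}, hence resolved by (R).

\emph{Horizontal lines $L_i=C\times\{t\}$.} The set $P\times\{t\}$ is closed in $X\times K$ and homeomorphic to $P$. Again it is resolved by Lemma~\ref{lem:Xsub} and (R).

\emph{Vertical lines $L_i=\{s\}\times C$ with $s\in P$.} The set $\{s\}\times K$ is closed and compact Hausdorff, hence normal and in particular subnormal. It is resolved by (R).

The last three kinds of sets cover $(P\times X)\cap\operatorname{cl}D$, since vertical lines with $s\notin P$ do not meet $P\times X$. Altogether $P\times K$ is covered by countably many resolved sets, so it is resolved.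
\end{proof}

\section{Failure of the covering properties}\label{sec:not}

The idea is that Proposition~\ref{prop:P1} forbids uncountable closed discrete sets, whereas each of the covering properties in question, applied to a cover of the uncountable space $X$ by countable open sets, would produce one.

\begin{lemma}\label{lem:extent}
Every closed discrete subset of $X$ is countable.
\end{lemma}

\begin{proof}
Suppose that $E\subset X$ is uncountable, closed and discrete. Let $E_1\subset E$ be countable and $e$-dense in $E$, and put $E_2=E\setminus E_1$. All subsets of $E$ are $\tau$-closed, so $E_1$ and $E_2$ are disjoint $\tau$-closed sets. But $\operatorname{cl}E_1\cap\operatorname{cl}E_2\supset E_2$ is uncountable, contradicting Proposition~\ref{prop:P1}.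
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}(ii)]
Consider the open cover $\mathcal U=\{U(x,0):x\in X\}$ of $X$ by countable sets.

\emph{$X$ is not subparacompact.} Suppose that $\mathcal U$ has a closed refinement $\bigcup_n\mathcal F_n$ with each $\mathcal F_n$ discrete and consisting of nonempty sets. All members are countable and $X$ is uncountable, so some $\mathcal F_n$ is uncountable. Choose one point from each member of this $\mathcal F_n$; since the members are pairwise disjoint, uncountably many points are chosen. Each point of $X$ has a neighborhood containing at most one of the chosen points, so they form an uncountable closed discrete set, contradicting Lemma~\ref{lem:extent}.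

\emph{$X$ is not submeta-Lindel\"of.} Suppose that $(\mathcal V_n)_{n\in\omega}$ is a sequence of open covers refining $\mathcal U$ such that $X=\bigcup_nX_n$, where $X_n$ is the set of points that lie in at most countably many members of $\mathcal V_n$. By Zorn's lemma there is a maximal set $E_n\subset X_n$ such that no member of $\mathcal V_n$ contains two points of $E_n$. Since $\mathcal V_n$ is an open cover, each point of $X$ has a neighborhood containing at most one point of $E_n$. So $E_n$ is closed and discrete, and by Lemma~\ref{lem:extent} it is countable. By maximality, every point of $X_n$ lies in a member of $\mathcal V_n$ that meets $E_n$. There are only countably many such members, because $E_n$ is countable and each of its points, being in $X_n$, lies in at most countably many of them. Since all members of $\mathcal V_n$ are countable, $X_n$ is countable. Hence $X$ is countable, a contradiction.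

Submetacompact spaces are submeta-Lindel\"of by definition. So are metacompact and meta-Lindel\"of spaces: take all $\mathcal V_n$ equal to one point-finite or point-countable open refinement. Thus $X$ has none of these properties.
\end{proof}

Together with Lemma~\ref{lem:space} and Section~\ref{sec:product}, this completes the proof of Theorem~\ref{thm:main}. Problem~B has a negative answer.

\begin{remark}
The second half of (ii) does strengthen the first, since every subparacompact space $Y$ is submeta-Lindel\"of. Let $\bigcup_n\mathcal F_n$ be a closed refinement of an open cover $\mathcal G$ with each $\mathcal F_n$ discrete, and choose $G_F\in\mathcal G$ with $F\subset G_F$ for each $F$. Put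
\[
\mathcal V_n=\bigl\{G_F\setminus\bigcup(\mathcal F_n\setminus\{F\}):F\in\mathcal F_n\bigr\}\cup\bigl\{G\setminus\bigcup\mathcal F_n:G\in\mathcal G\bigr\}.
\]
Unions of subfamilies of $\mathcal F_n$ are closed and the members of $\mathcal F_n$ are pairwise disjoint, so $\mathcal V_n$ is an open cover refining $\mathcal G$. A point of $F\in\mathcal F_n$ lies in exactly one member of $\mathcal V_n$, namely $G_F\setminus\bigcup(\mathcal F_n\setminus\{F\})$. Every point of $Y$ is such a point for some $n$.
\end{remark}

\begin{thebibliography}{1}
\bibitem{source}
\emph{Covering Properties Characterized By Orthocompactness And Subnormality Of Products},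
\url{https://www.kurims.kyoto-u.ac.jp/~kyodo/kokyuroku/contents/pdf/0901-3.pdf}.
\end{thebibliography}

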